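# Intersecting families of 0–1 vectors of prescribed dimension

## 1. Gluing coordinates together: a guess and three tests

Let $[n]=\{1,\dots,n\}$. We identify a subset $A\subseteq[n]$ with its characteristic vector in $\mathbb R^n$, write $E(n)=\{0,1\}^n$, and use set notation for 0–1 vectors. For $\mathcal S\subset\mathbb R^n$ put $\dim(\mathcal S)=\dim\operatorname{span}(\mathcal S)$.

**Definition.** A family $\mathcal A\subset E(n)$ is *$t$-intersecting* if $|A\cap B|\ge t$ for all $A,B\in\mathcal A$. The case $A=B$ is included, so every member has at least $t$ elements. For $1\le t\le n$ and $1\le k\le n$ let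
$$J_k(n,t)=\max\{|\mathcal A|:\ \mathcal A\subset E(n)\ t\text{-intersecting},\ \dim(\mathcal A)=k\}.$$
The triple $(n,k,t)$ is *admissible* if at least one such $\mathcal A$ exists. $J_k(n,t)$ is considered only for admissible triples.

For instance, $(n,k,n)$ with $k\ge2$ is not admissible: the only nonempty $n$-intersecting family is $\{[n]\}$, of dimension $1$.

**Definition.** For $m,s\ge1$ the *Katona set* $\mathcal K(m,s)\subset2^{[m]}$ is $\{A:|A|\ge l\}$ if $m+s=2l$, and $\{A:|A\cap[m-1]|\ge l\}$ if $m+s=2l+1$. Put $\kappa(m,s)=|\mathcal K(m,s)|$.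

Two sets with at least $l$ elements in a ground set of size $m$ meet in at least $2l-m$ points; hence $\mathcal K(m,s)$ is $s$-intersecting (in the odd case count inside $[m-1]$: $2l-(m-1)=s$). If $s>m$ it is empty. Katona's theorem says that $\kappa(m,s)$ is the largest size of an $s$-intersecting family in $2^{[m]}$; we shall prove it on the way. Small values: $\mathcal K(3,1)$ consists of the sets of size at least $2$, so $\kappa(3,1)=4$; $\mathcal K(3,2)=\{A:|A\cap[2]|\ge2\}$, so $\kappa(3,2)=2$; and $\kappa(3,3)=1$.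

How large can a $t$-intersecting family of dimension $k$ be? Throughout these notes
$$m=k-1,\qquad d=n-k+1\ge1,\qquad n=m+d .$$
The cheapest way to force the dimension down to $k$ is to glue $d$ coordinates together. Let $S$ be a set of $d$ coordinates. The vectors constant on $S$ form a space of dimension $m+1=k$. If $t\le d$, let every member contain $S$ and leave the other $m$ coordinates free: this gives $2^{k-1}$ sets. If $t>d$, again let every member contain $S$; the rest must be $(t-d)$-intersecting on $m$ points. So the first guess for $t>d$ is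
$$J_k(n,t)\overset{?}{=}\kappa(m,t-d).$$

*Test $(n,k,t)=(5,4,3)$.* Here $d=2$, $m=3$, and the guess is $\kappa(3,1)=4$. Look at the complements of the members: any two have a union of size at most $2$. If some complement is a pair $\{a,b\}$, all complements lie in $\{a,b\}$, so the family lies in the span of $1,e_a,e_b$, where $1$ is the all-one vector, and its dimension is at most $3$. Hence in dimension $4$ all complements have size at most $1$, and the members are among the six vectors $1,\ 1-e_1,\dots,1-e_5$. Any five of these are independent: if $1$ is among them, we get $1$ and four unit vectors; if not, we get the rows of $J-I$, where $J$ is the all-one $5\times5$ matrix, with eigenvalues $4,-1$. So a family of dimension $4$ has exactly four members, and $J_4(5,3)=4$. The guess is right.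

*Test $(4,4,2)$.* Here $d=1$, $m=3$, and the guess is again $\kappa(3,1)=4$. But the five sets of size at least $3$ in $[4]$ are $2$-intersecting and span $\mathbb R^4$. Five is the maximum: complements have pairwise unions of size at most $2$, so either a pair occurs and there are at most $4$ complements, or all have size at most $1$ and there are at most $5$. The guess is too small. Note $5=4+1=\kappa(3,1)+\kappa(3,3)$.

*Test $(7,6,3)$.* Here $d=2$, $m=5$, and the guess is $\kappa(5,1)=16$: all $S\cup B$ with $B\subseteq[5]$, $|B|\ge3$. We may add the set $[5]$ itself, *without* $S$: it meets $S\cup B$ in $|B|\ge3$ points and has five elements. The dimension stays at most $6$, and it is $6$. So $J_6(7,3)\ge17=\kappa(5,1)+\kappa(5,5)$.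

The guess forgets members that avoid $S$. Such sets must be large, and the tests suggest that the forgotten part is $\mathcal K(m,t+d)$.

## 2. The corrected value and the theorems

Put, for $k\ge2$ and $t>d$,
$$F=F(n,k,t)=\kappa(m,t-d)+\kappa(m,t+d),\qquad m=k-1,\ d=n-k+1. \tag{1}$$

The problem, taken from "Report No. 52/2001", asks to prove or disprove the following for all admissible triples with $k\le n$ and $n-k+1<t\le n$: one has
$$J_k(n,t)=|\mathcal K(k-1,t-(n-k+1))|+|\mathcal K(k-1,t+(n-k+1))|\quad\text{if }2\mid(n+t),$$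
$$J_k(n,t)=2|\mathcal K(k-2,t-(n-k+1))|+2|\mathcal K(k-2,t+(n-k+1))|\quad\text{if }2\nmid(n+t).$$

In both cases the right-hand side is $F$. Indeed $m+(t+d)=n+t$, and $m+(t-d)$ has the same parity. If $n+t$ is even there is nothing to do. If $m+s=2l+1$, then $\kappa(m,s)=2\,|\{B\subseteq[m-1]:|B|\ge l\}|=2|\mathcal K(m-1,s)|$, because $(m-1)+s=2l$. (In the range of the conjecture $k\ge4$, as Section 3 shows, so $m-1\ge1$.)

**Theorem 1.** Let $1\le k\le n$, $n-k+1<t\le n$, and let $(n,k,t)$ be admissible. Then $J_k(n,t)=F$. So the conjecture is true.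

**Theorem 2 (weighted Katona theorem).** Let $k\ge2$, let $w_1,\dots,w_k$ be positive integers with $\sum w_i=n$, let $d=n-k+1$ and $t>d$. If $\mathcal F\subseteq2^{[k]}$ satisfies $w(x\cap y)\ge t$ for all $x,y\in\mathcal F$, where $w(z)=\sum_{i\in z}w_i$, then $|\mathcal F|\le F$.

**Theorem 3.** Let $1\le t\le n$, $1\le k\le n$.
(a) $(n,k,t)$ is admissible iff $t\le n-2$, or $t=n-1$ and $k\le2$, or $t=n$ and $k=1$.
(b) For admissible triples, $J_k(n,t)=2^{k-1}$ if $t\le n-k+1$, and $J_k(n,t)=F$ if $t>n-k+1$. The upper bounds hold for all $t$-intersecting families of dimension at most $k$.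
(c) For any nonempty $t$-intersecting $\mathcal A\subset E(n)$ with $\dim\mathcal A\le k$ there is a $t$-intersecting family of the same size all of whose members are unions of blocks of one partition of $[n]$ into $k$ blocks.

As a check of (1), let $t=d+1$. Then $\kappa(m,1)=2^{m-1}=2^{k-2}$, and the second summand $\kappa(m,2d+1)$ vanishes exactly when $2d+1>m$. The tests $(5,4,3)$ and $(7,6,3)$ are on the two sides of this border.

The plan: Section 3 proves the lower bound. Section 4 replaces the dimension by weights, which proves Theorem 3(c) and reduces everything to Theorem 2. The other sections prove Theorem 2.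

## 3. Admissible triples and families of size $F$

**Step 1: admissibility (Theorem 3(a)).** If $t=n$, the only nonempty $t$-intersecting family is $\{[n]\}$, so exactly $k=1$ occurs. If $t=n-1\ge1$, all members have size at least $n-1$, and two distinct $(n-1)$-sets meet in only $n-2$ points. So the family has at most two members and dimension at most $2$; the dimensions $1$ and $2$ occur for $\{[n]\}$ and $\{[n],[n]\setminus\{1\}\}$. If $t\le n-2$, the family $\{A:|A|\ge n-1\}$ is $t$-intersecting and spans $\mathbb R^n$, since $[n]$ minus $[n]\setminus\{i\}$ is $e_i$ as a vector; its subfamilies have every dimension $1,\dots,n$. This proves (a).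

In the range $t>n-k+1$, admissibility forces $t\le n-2$. Indeed, $t=n$ would need $k=1$, hence $t>n$; and $t=n-1$ would need $k\le2$, while $n-1>n-k+1$ means $k>2$. From $n-k+2\le t\le n-2$ we also get $k\ge4$.

**Step 2: the family for $d<t\le n-2$.** This step corrects the guess. Put $s=t-d\ge1$; from $t\le n-2=m+d-2$ we get $s\le m-2$. Let $S$ be a set of $d$ coordinates, identify the others with $[m]$, and let
$$\mathcal A=\{S\cup B:\ B\in\mathcal K(m,t-d)\}\ \cup\ \mathcal K(m,t+d).$$
The union is disjoint, so $|\mathcal A|=F$. Two members of the first kind meet in at least $d+(t-d)=t$ points, two of the second kind in at least $t+d$ points. Now let $B\in\mathcal K(m,t-d)$ and $B'\in\mathcal K(m,t+d)$. If $n+t$ is even,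
$$|B\cap B'|\ge\tfrac{m+t-d}2+\tfrac{m+t+d}2-m=t;$$
if $n+t$ is odd, we count inside $[m-1]$:
$$|B\cap B'|\ge\tfrac{m+t-d-1}2+\tfrac{m+t+d-1}2-(m-1)=t.$$
So $\mathcal A$ is $t$-intersecting.

**Step 3: its dimension is exactly $k$.** If $m+s=2l$, then $l\le m-1$. If $m+s=2l+1$, then $m-s$ is odd, so $s\le m-3$ and $l\le m-2$. In both cases $[m]$ and all $[m]\setminus\{i\}$, $i\in[m]$, lie in $\mathcal K(m,s)$. So $1_S+1_{[m]}$ and $1_S+1_{[m]\setminus\{i\}}$ are in $\mathcal A$; their span contains each $e_i$, $i\in[m]$, and then $1_S$. Conversely $\mathcal A\subset\operatorname{span}(1_S,e_1,\dots,e_m)$. Thus $\dim\mathcal A=m+1=k$ and $J_k(n,t)\ge F$.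

**Step 4: the case $t\le d$.** The family $\{S\cup B:B\subseteq[m]\}$ is $t$-intersecting, has dimension $k$ by the same computation, and has $2^{k-1}$ members.

## 4. From dimension to blocks: an extreme ray of a cone

A family of dimension $r$ is determined by $r$ coordinates: choose $r$ coordinate functionals that form a basis of $U^*$, where $U$ is the span. One would like to record intersections by these $r$ coordinates, with weights. This works if every other coordinate is zero or a copy of a chosen one. It stops working if a coordinate is a genuine combination. Suppose $x_3=x_1+x_2$ on the family. Then the contribution of coordinate $3$ to $|x\cap y|$ is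
$$x_3y_3=(x_1+x_2)(y_1+y_2),$$
which has the cross terms $x_1y_2$, $x_2y_1$ and is not a weighted sum of $x_1y_1$ and $x_2y_2$. The remedy is to change the family so that such relations disappear, without changing its size.

**Definition.** Let $\mathcal A\ne\emptyset$ be $t$-intersecting, $t\ge1$, and $U=\operatorname{span}\mathcal A$. Two coordinates $j,l$, not identically $0$ on $\mathcal A$, are *equivalent* if $x_j=x_l$ for all $x\in\mathcal A$ (equivalently, for all $x\in U$). Let $\nu(\mathcal A)$ be the number of equivalence classes.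

*Example.* Let $\mathcal A=\{\{4\},\{1,3,4\},\{2,3,4\}\}$, $n=4$, $t=1$. Then $U=\{x:x_3=x_1+x_2\}$ has dimension $3$, and the four coordinates are pairwise inequivalent, so $\nu=4$.

Let $r=\dim U\le k$; $r\ge1$ because members are nonempty. The classes correspond to the distinct nonzero coordinate functionals on $U$, and the coordinate functionals span $U^*$; hence $\nu\ge r$. Every $x\in\mathcal A$ is a union of classes.

**Step 1: if $\nu>r$, find a suitable extreme ray.** The purpose is a vector whose support we can merge into one class. Let $\Gamma=U\cap\mathbb R^n_{\ge0}$. This is a pointed polyhedral cone, so it is generated by its extreme rays; it contains $\mathcal A$, so the extreme rays span $U$.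

Let $u$ generate an extreme ray. If $v\in U$ and $\operatorname{supp}v\subseteq\operatorname{supp}u$, then $u\pm\varepsilon v\in\Gamma$ for small $\varepsilon>0$, and $u=\frac12(u+\varepsilon v)+\frac12(u-\varepsilon v)$; by extremality $v\in\mathbb Ru$. Vectors of $U$ are constant on classes and vanish on coordinates outside all classes, so $\operatorname{supp}u$ is a union of classes.

Suppose every extreme ray had a single class as its support. Then $r$ independent generators would be multiples of $1_{S_1},\dots,1_{S_r}$ with distinct classes $S_i$, so $U=\operatorname{span}(1_{S_1},\dots,1_{S_r})$. All coordinates outside $S_1\cup\dots\cup S_r$ would vanish on $U$, so $\nu=r$, a contradiction. So we may choose $u$ such that $C=\operatorname{supp}u$ contains at least two classes. Let $H=[n]\setminus C$ and let $\pi$ be the projection to $\mathbb R^H$. A vector of $U$ in the kernel of $\pi$ has support in $C$, so $\ker\pi|_U=\mathbb Ru$.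

**Step 2: fibers of $\pi$ on $\mathcal A$.** We need to know what $\pi$ forgets. Let $x\ne x'$ in $\mathcal A$ with $\pi(x)=\pi(x')$. Then $x-x'=\lambda u$ with $\lambda\ne0$, and its entries are in $\{0,\pm1\}$. As $u>0$ on $C$, the entries on $C$ are all $1$ or all $-1$. So $\{x,x'\}=\{p,p\cup C\}$ with $p\subseteq H$. Let $P=\pi(\mathcal A)$ and
$$D=\{q\in P:\ q\in\mathcal A\text{ and }q\cup C\in\mathcal A\}.$$
Fibers have one or two elements, and $D$ counts those with two: $|\mathcal A|=|P|+|D|$.

**Step 3: merge $C$.** Put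
$$\mathcal A'=\{p\cup C:\ p\in P\}\cup D .$$
As $C\ne\emptyset$, the two parts are disjoint and $|\mathcal A'|=|P|+|D|=|\mathcal A|$. The family $\mathcal A'$ is $t$-intersecting:

* For $p,p'\in P$ with lifts $\tilde p,\tilde p'\in\mathcal A$: $|p\cap p'|+|C|\ge|\tilde p\cap\tilde p'|\ge t$.
* For $p\in P$ with lift $\tilde p$ and $q\in D$: $q\in\mathcal A$ and $q\cap C=\emptyset$, so $|(p\cup C)\cap q|=|p\cap q|=|\tilde p\cap q|\ge t$.
* For $q,q'\in D$: both are in $\mathcal A$.

Its members lie in $\pi(U)\oplus\mathbb R1_C$, so $\dim\mathcal A'\le(r-1)+1=r$. On $\mathcal A'$ all coordinates in $C$ are equivalent. Coordinates in $H$ that were equivalent, or zero, on $\mathcal A$ remain so, because $\pi(\mathcal A')\subseteq P$. At least two old classes inside $C$ became one, so $\nu(\mathcal A')\le\nu(\mathcal A)-1$.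

*Example, continued.* The vector $u=(1,0,1,0)$ spans an extreme ray: a vector of $U$ with support in $\{1,3\}$ has $x_2=0$, so $x_1=x_3$. Here $C=\{1,3\}$, $P=\{\{4\},\{2,4\}\}$, $D=\{\{4\}\}$, and $\mathcal A'=\{\{1,3,4\},\{1,2,3,4\},\{4\}\}$ has three members, dimension $3$ and three classes $\{1,3\},\{2\},\{4\}$.

**Step 4: iterate and fill up.** Since $\nu$ drops at each round and never goes below the dimension, we reach a family of the same size, of dimension $r'\le k$, with $\nu=r'$. Its members are unions of the $r'$ classes $S_1,\dots,S_{r'}$. Add all remaining coordinates to $S_1$, also in the members that contain $S_1$: sizes of intersections do not decrease and distinct members stay distinct. As $k\le n$, we can split blocks until there are exactly $k$. This proves Theorem 3(c).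

Put $w_i=|S_i|$ for the final $k$ blocks. Then $\sum w_i=n$, and we obtain $\mathcal F\subseteq2^{[k]}$ with $|\mathcal F|=|\mathcal A|$ and $w(x\cap y)\ge t$ for all $x,y\in\mathcal F$.

**Step 5: Theorems 1 and 3 follow from Theorem 2.** Since $w(x\cap([k]\setminus x))=0<t$, the family $\mathcal F$ never contains both $x$ and $[k]\setminus x$. So $|\mathcal A|\le2^{k-1}$ always; with Section 3, Step 4, this settles $t\le n-k+1$. If $t>n-k+1$, then $t\le n$ forces $k\ge2$, and Theorem 2 gives $|\mathcal A|\le F$ for every $t$-intersecting family of dimension at most $k$; Section 3, Steps 2 and 3, gives $J_k(n,t)\ge F$ for admissible triples. This is Theorem 1 and the rest of Theorem 3(b). It remains to prove Theorem 2.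

## 5. Katona's numbers as values of one decreasing function

Later we shall cut $\mathcal F$ into slices of arbitrary sizes and compare the slices with each other. For that we need Katona's numbers $\kappa(u,s)$ at *real* $s$.

**Definition.** For $u\ge1$ let $p_u(z)=\binom{u-1}j$ for $z\in[2j-(u-1),\,2j-(u-1)+2)$, $0\le j\le u-1$, and $p_u=0$ elsewhere. Let $\varphi_u(s)=\int_s^\infty p_u$.

*Example.* $p_2=1$ on $[-1,3)$, so $\varphi_2(s)=3-s$ on $[-1,3]$. The function $p_3$ has the values $1,2,1$ on $[-2,0),[0,2),[2,4)$, so $\varphi_3(0)=6$ and $\varphi_3(1),\varphi_3(2),\varphi_3(3)=4,2,1$. These last are $\kappa(3,1),\kappa(3,2),\kappa(3,3)$.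

**Lemma 4.** The functions $\varphi_u$ have the following properties.
(a) Up to finitely many points, $p_u$ is symmetric about $1$ and nonincreasing in $|z-1|$; $\int p_u=2^u$, and $\varphi_u(s)+\varphi_u(2-s)=2^u$. Moreover $\varphi_u$ is continuous, equals $2^u$ for $s\le1-u$, equals $0$ for $s\ge1+u$, and is strictly decreasing on $[1-u,1+u]$.
(b) For $u\ge2$ and all real $s$,
$$\varphi_u(s)=\varphi_{u-1}(s-1)+\varphi_{u-1}(s+1). \tag{2}$$
(c) $\varphi_u(s)=\kappa(u,s)$ for all integers $s\ge1$.

*Proof.* (a) The steps of $p_u$ have length $2$, fill $[1-u,1+u)$, and have heights $\binom{u-1}0,\dots,\binom{u-1}{u-1}$, which are symmetric and unimodal; the integral is $2\cdot2^{u-1}$. The rest follows from this.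

(b) On the $j$-th step interval of $p_u$, the function $p_{u-1}(z-1)$ has the value $\binom{u-2}{j-1}$ and $p_{u-1}(z+1)$ has the value $\binom{u-2}j$. By Pascal's rule $p_u(z)=p_{u-1}(z-1)+p_{u-1}(z+1)$; integrate from $s$ to $\infty$.

(c) Let $L_v(s)=\#\{\varepsilon\in\{\pm1\}^v:\sum\varepsilon_i\ge s\}$. If $s\equiv u-1\pmod2$, then $s$ is a possible left endpoint of a step, so
$$\varphi_u(s)=2\sum_{2j-(u-1)\ge s}\binom{u-1}j=2L_{u-1}(s).$$
With $u+s=2l+1$, the condition $2j-(u-1)\ge s$ reads $j\ge l$, so this is $\kappa(u,s)$. If $s\equiv u\pmod2$, then $\varphi_u$ is linear on $[s-1,s+1]$, so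
$$\varphi_u(s)=\tfrac12\big(\varphi_u(s-1)+\varphi_u(s+1)\big)=L_{u-1}(s-1)+L_{u-1}(s+1)=L_u(s),$$
where the last equality splits by the last sign. A set $A\subseteq[u]$ with $a$ elements has sign sum $2a-u$, and $2a-u\ge s$ iff $a\ge\frac{u+s}2$; so $L_u(s)=\kappa(u,s)$. $\square$

## 6. A vertex-isoperimetric inequality in interpolated form

Let $Q_u=2^{[u]}$ with Hamming distance, and $N_j(X)=\{y:\operatorname{dist}(y,X)\le j\}$. For $\emptyset\ne X\subseteq Q_u$ let $\alpha_X\in[1-u,1+u)$ be the unique number with $\varphi_u(\alpha_X)=|X|$; it exists and is unique by Lemma 4(a), since $1\le|X|\le2^u$. Larger sets have smaller $\alpha$.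

**Lemma 5.** If $\emptyset\ne X\subseteq Q_u$, then $|N_j(X)|\ge\varphi_u(\alpha_X-2j)$ for all integers $j\ge0$.

*Example.* In $Q_3$, a single point has $\alpha=3$, and the bound $\varphi_3(1)=4$ is the size of a ball of radius $1$. For three points, $\varphi_3(3/2)=3$, so $\alpha=\frac32$ and the bound is $\varphi_3(-\frac12)=6\frac12$, hence $|N_1(X)|\ge7$; the set $\{\emptyset,\{1\},\{2\}\}$ has exactly $7$ points in $N_1(X)$.

**Step 1: it suffices to treat $j=1$.** The case $j=0$ is trivial. Let $j\ge1$, suppose the bound holds for $j-1$, and let $Y=N_{j-1}(X)$. If $Y=Q_u$ we are done. Otherwise $\alpha_Y\in(1-u,1+u)$ and $\varphi_u(\alpha_Y)=|Y|\ge\varphi_u(\alpha_X-2(j-1))$. Since $\varphi_u$ is strictly decreasing on $[1-u,1+u]$ and nonincreasing everywhere, $\alpha_Y\le\alpha_X-2(j-1)$. The case $j=1$ for $Y$ gives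
$$|N_j(X)|=|N_1(Y)|\ge\varphi_u(\alpha_Y-2)\ge\varphi_u(\alpha_X-2j).$$

**Step 2: set up the induction on $u$ for $j=1$.** Write $N(X)$ for $N_1(X)$. If $u=1$, then $N(X)=Q_1$ for nonempty $X$, and the claim holds. Let $u\ge2$, write $\varphi=\varphi_{u-1}$ and $\alpha=\alpha_X$, and let $X_0,X_1\subseteq Q_{u-1}$ be the two sections of $X$ in one coordinate, named so that $|X_0|\ge|X_1|$. Let $a=\alpha_{X_0}\in[2-u,u)$ and, if $X_1\ne\emptyset$, $b=\alpha_{X_1}\ge a$. The sections of $N(X)$ are $N(X_0)\cup X_1$ and $N(X_1)\cup X_0$. By (2) we know $|X|=\varphi(\alpha-1)+\varphi(\alpha+1)$, and we must show $|N(X)|\ge\varphi(\alpha-3)+\varphi(\alpha-1)$.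

**Step 3: very different sections, i.e. $X_1=\emptyset$ or $b\ge a+2$.** Here we use $X_0$ twice: $|N(X)|\ge|N(X_0)|+|X_0|\ge\varphi(a-2)+\varphi(a)$ by induction. If $a\le\alpha-1$ we are done. If $a=2-u$, the bound is $2^{u-1}+2^{u-1}=2^u$ and we are done. Otherwise $a>\alpha-1$ and $a\in(2-u,u)$, so $\varphi(a)<\varphi(\alpha-1)$. Also $|X_1|\le\varphi(a+2)\le\varphi(\alpha+1)$ (trivially if $X_1=\emptyset$). Adding, $|X|<\varphi(\alpha-1)+\varphi(\alpha+1)$, a contradiction.

**Step 4: similar sections, i.e. $X_1\ne\emptyset$ and $a\le b<a+2$.** Here we expand both: $|N(X)|\ge|N(X_0)|+|N(X_1)|\ge\varphi(a-2)+\varphi(b-2)$. Put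
$$x=\varphi(a)\ge y=\varphi(b),\qquad x'=\varphi(\alpha-1),\quad y'=\varphi(\alpha+1),\qquad x+y=x'+y'=|X|.$$
If $x'<x$, then $\alpha-1>a$, so $\alpha+1>a+2>b$ and $y'\le y$, contradicting $x+y=x'+y'$. So $x'\ge x$, and $y'\le y\le x\le x'$.

Let $\Theta(z)=\varphi(\varphi^{-1}(z)-2)$ on $[0,2^{u-1}]$, where $\varphi^{-1}$ takes values in $[2-u,u]$. It is continuous and piecewise linear. Let $v=u-2$. When $\varphi^{-1}(z)$ lies inside the $j$-th step interval of $p_{u-1}$,
$$\Theta'(z)=\frac{p_{u-1}(\varphi^{-1}(z)-2)}{p_{u-1}(\varphi^{-1}(z))}=\frac{\binom v{j-1}}{\binom vj}=\frac j{v-j+1}.$$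
This increases in $j$, and $j$ is nonincreasing in $z$. So $\Theta$ is concave. If $x'>y'$, write $x=\lambda x'+(1-\lambda)y'$ with $\lambda\in[0,1]$; then $y=(1-\lambda)x'+\lambda y'$, and adding the two concavity inequalities gives (also, trivially, if $x'=y'$)
$$\varphi(a-2)+\varphi(b-2)=\Theta(x)+\Theta(y)\ge\Theta(x')+\Theta(y').$$

Finally we evaluate the right side. First, $\Theta(x')=\varphi(\alpha-3)$: we have $\alpha-1<u$; if $\alpha-1\ge2-u$, then $\varphi^{-1}(x')=\alpha-1$; if $\alpha-1<2-u$, both sides are $2^{u-1}$. Second, $\Theta(y')\ge\varphi(\alpha-1)$: we have $\alpha+1\ge2-u$; if $\alpha+1\le u$, then $\varphi^{-1}(y')=\alpha+1$ and there is equality; if $\alpha+1>u$, then $y'=0$ and $\Theta(0)=\varphi(u-2)\ge\varphi(\alpha-1)$. So $|N(X)|\ge\varphi(\alpha-3)+\varphi(\alpha-1)$. $\square$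

## 7. Cross-intersection, Katona's theorem and small diameter

**Corollary 6.** Let $X,Y\subseteq Q_u$ be nonempty, $c\ge1$ an integer, and $|A\cap B|\ge c$ for all $A\in X$, $B\in Y$ ($X=Y$ allowed). Then $\alpha_X+\alpha_Y\ge2c$.

*Proof.* Let $\bar B=[u]\setminus B$. Then $A\cap B\subseteq A\triangle\bar B$, so $\operatorname{dist}(A,\bar B)\ge c$, and $N_{c-1}(X)$ is disjoint from $\{\bar B:B\in Y\}$. By Lemma 5 and Lemma 4(a),
$$|Y|\le2^u-\varphi_u(\alpha_X-2c+2)=\varphi_u(2c-\alpha_X).$$
If $\alpha_Y<2c-\alpha_X$, then, as $\alpha_Y\in[1-u,1+u)$, we would have $|Y|=\varphi_u(\alpha_Y)>\varphi_u(2c-\alpha_X)$, a contradiction. $\square$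

**Corollary 7 (Katona; Kleitman).** (a) If $X\subseteq2^{[u]}$ is $s$-intersecting, $u,s\ge1$, then $|X|\le\kappa(u,s)$.
(b) Let $h\ge1$, $0\le x<h$, $\mathcal V\subseteq2^{[h]}$ and $|V\triangle V'|\le x$ for all $V,V'\in\mathcal V$. Then $|\mathcal V|\le\sum_{j\le e}\binom hj$ if $x=2e$, and $|\mathcal V|\le2\sum_{j\le e}\binom{h-1}j$ if $x=2e+1$.

*Proof.* (a) If $X\ne\emptyset$, Corollary 6 with $Y=X$, $c=s$ gives $\alpha_X\ge s$, so $|X|\le\varphi_u(s)=\kappa(u,s)$.

(b) We turn $\mathcal V$ into a down-set. For a fixed $i\in[h]$ replace each $A\in\mathcal V$ with $i\in A$, $A\setminus\{i\}\notin\mathcal V$ by $A\setminus\{i\}$. This preserves $|\mathcal V|$. It also preserves the hypothesis. If both sets of a pair move, or both stay, their distance is unchanged. Let $A$ move and $B$ stay. If $i\notin B$, the distance drops by $1$. If $i\in B$, then $B\setminus\{i\}\in\mathcal V$, because $B$ stays, and $|(A\setminus\{i\})\triangle B|=|A\triangle(B\setminus\{i\})|\le x$. Repeat for all $i$ as long as something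 changes; this ends because the total size decreases. Then $\mathcal V$ is a down-set. For $A,B\in\mathcal V$ we now have $B\setminus A\in\mathcal V$ and $|A\cup B|=|A\triangle(B\setminus A)|\le x$. So the complements form an $(h-x)$-intersecting family with $h-x\ge1$, and by (a) $|\mathcal V|\le\kappa(h,h-x)$. If $x=2e$, then $h+(h-x)=2(h-e)$, and we count sets whose complement has at most $e$ elements. If $x=2e+1$, then $h+(h-x)=2(h-1-e)+1$, and we count sets whose complement in $[h-1]$ has at most $e$ elements, twice. These are the stated numbers. $\square$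

It is convenient to reflect $\varphi_u$. Fix $u$ and put
$$f(y)=\varphi_u(1-y)=\int_{-\infty}^y\rho,\qquad \rho(z)=p_u(1-z),\qquad f(-\infty)=0.$$
Then $\rho$ is a.e. even and nonincreasing in $|z|$, $f$ is nondecreasing and $f(y)+f(-y)=2^u$. For $\sigma\le0$ the function $\eta\mapsto f(\sigma+\eta)+f(\sigma-\eta)$ is nondecreasing on $\eta\ge0$: its derivative is a.e. $\rho(\sigma+\eta)-\rho(\sigma-\eta)\ge0$, because $|\sigma+\eta|\le|\sigma-\eta|$. In words: spreading two arguments with a fixed nonpositive sum does not decrease the sum of the values.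

**Lemma 8.** If $a+b,\ a+c,\ b+c\le0$, then $f(a)+f(b)+f(c)\le2^u+f(a+b+c)$.

*Proof.* From $b+c\le0$ and $a+b\le0$ we see $a\ge a+b+c$ and $c\ge a+b+c$; also $a\le-b$ and $c\le-b$. So $a,c\in[a+b+c,-b]$, and $a+c=(a+b+c)+(-b)\le0$. Spreading gives $f(a)+f(c)\le f(a+b+c)+f(-b)$. Add $f(b)$ and use $f(b)+f(-b)=2^u$. $\square$

## 8. Heavy coordinates, units, and the slices of a closed family

We now start the proof of Theorem 2; assume $\mathcal F\ne\emptyset$. Order the weights so that $w_1,\dots,w_h\ge2$ ("heavy") and the other $u=k-h$ weights are $1$ ("units"). Put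
$$N=h-1,\quad g=t-1\ge d,\quad W=w([h]),\quad \ell=W-g .$$
Since $d-1=n-k=\sum_{i\le h}(w_i-1)=W-h$, we have $W=d+N$ and $\ell=N-(g-d)\le N$.

**Step 1: no heavy coordinates.** If $h=0$, then $n=k$, $d=1$, $t\ge2$. Corollary 7(a), Lemma 4(c) and (2) give $|\mathcal F|\le\kappa(k,t)=\kappa(k-1,t-1)+\kappa(k-1,t+1)=F$. So from now on $h\ge1$. As $W\ge2h$, we get $d-1=W-h\ge h$, hence
$$\ell\le N<d\le g .$$
The case $u=0$ (no units) is treated in Section 12. Until then $h\ge1$ and $u\ge1$, and $m=u+N$.

**Step 2: shift units into heavy coordinates.** The aim is a family in which units can be traded for a heavy coordinate. For a (possibly empty) set $Z$ of units and a heavy $i$ with $|Z|\le w_i$, call $(Z,i)$ *violated* if there is $x\in\mathcal F$ with $Z\subseteq x$, $i\notin x$ and $x':=(x\setminus Z)\cup\{i\}\notin\mathcal F$. While violated pairs exist, take one with $|Z|$ minimal and replace every such $x$ by $x'$. The map $x\mapsto x'$ is injective and its images are not in $\mathcal F$, so $|\mathcal F|$ is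 preserved. The process ends because $\sum_{x\in\mathcal F}|x\cap[h]|$ increases.

The condition $w(x\cap y)\ge t$ is preserved. If $x,y$ both move ($x=y$ allowed), $w(x'\cap y')=w(x\cap y)-|Z|+w_i\ge t$. Let $x$ move and $y$ stay.

* If $i\in y$: $w(x'\cap y)\ge w(x\cap y)-|Z|+w_i\ge t$.
* If $i\notin y$ and $Z\subseteq y$: since $y$ stays, $y':=(y\setminus Z)\cup\{i\}\in\mathcal F$, and $w(x'\cap y)=w(x\cap y)-|Z|=w(x\cap y')\ge t$.
* If $i\notin y$ and $Z_2:=Z\cap y\subsetneq Z$: by minimality $(Z_2,i)$ is not violated, so $x'':=(x\setminus Z_2)\cup\{i\}\in\mathcal F$, and $w(x'\cap y)=w(x\cap y)-|Z_2|=w(x''\cap y)\ge t$.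

The third case is the reason for choosing $|Z|$ minimal. So we may assume that $\mathcal F$ is *closed*: if $x\in\mathcal F$, $Z\subseteq x$ is a set of units, $i\notin x$ is heavy and $|Z|\le w_i$, then $(x\setminus Z)\cup\{i\}\in\mathcal F$.

**Step 3: slices and their cross-intersections.** For $V\subseteq[h]$ let
$$X_V=\{x\setminus[h]:\ x\in\mathcal F,\ x\cap[h]=[h]\setminus V\},$$
regarded as a subset of $Q_u$; so $V$ is the set of *missing* heavy coordinates, and $|\mathcal F|=\sum_V|X_V|$. We claim: if $X_V,X_U\ne\emptyset$ ($V=U$ allowed) and $w(V\cup U)\ge\ell$, then for all $A\in X_V$, $B\in X_U$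
$$|A\cap B|\ge c:=1-\ell+w(V)+w(U)\ \ (\ge1).$$
That $c\ge1$ follows from $w(V)+w(U)\ge w(V\cup U)\ge\ell$. Without closure, the hypothesis only gives $|A\cap B|\ge t-W+w(V\cup U)$, which is weaker by $w(V\cap U)$; closure supplies the difference. Let $x,y\in\mathcal F$ correspond to $A,B$, and put $I=A\cap B$, $Q=V\cap U$.

If $|I|\ge w(Q)$, choose disjoint $Z_i\subseteq I$ with $|Z_i|=w_i$ for $i\in Q$. Applying closure once for each $i\in Q$, we get $x'=(x\setminus\bigcup Z_i)\cup Q\in\mathcal F$. As $Q\cap y=\emptyset$,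
$$t\le w(x'\cap y)=W-w(V\cup U)+|I|-w(Q),$$
i.e. $|I|\ge t-W+w(V)+w(U)=c$, because $w(V\cup U)+w(Q)=w(V)+w(U)$ and $t-W=1-\ell$.

If $|I|<w(Q)$, partition $I$ into (possibly empty) sets $Z_i$ with $|Z_i|\le w_i$, $i\in Q$. By closure $x'=(x\setminus I)\cup Q\in\mathcal F$, and $w(x'\cap y)=W-w(V\cup U)\le W-\ell=g<t$, a contradiction. This proves the claim.

**Step 4: a linear inequality between slices.** Put $n_V=\ell-2w(V)$. If $X_V\ne\emptyset$ put $y_V=1-\alpha_{X_V}$, otherwise $y_V=-\infty$. Then $|X_V|=f(y_V)$ in all cases. Since $2-2c=n_V+n_U$, Corollary 6 gives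
$$y_V+y_U\le n_V+n_U\quad\text{whenever }w(V\cup U)\ge\ell. \tag{3}$$

## 9. Estimating slice by slice, and the light sets where it fails

Write $V^c=[h]\setminus V$. As $n_V+n_{V^c}=2\ell-2W=-2g$, the natural unit of bookkeeping is a complementary pair, with
$$G(z)=f(z)+f(-2g-z)=G(-2g-z).$$
If $z\ge-g$, then $|z|\le2g+z$, so $G'(z)=\rho(z)-\rho(2g+z)\ge0$ a.e.; as $f$ is Lipschitz, $G$ is nondecreasing on $[-g,\infty)$.

**Step 1: the target in the same language.** By Lemma 4(c), $F=\varphi_m(t-d)+\varphi_m(t+d)$. As $m=u+N$ with $u\ge1$, iterating (2) $N$ times gives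
$$\varphi_m(s)=\sum_{j=0}^N\binom Nj\varphi_u(s-N+2j)=\sum_{j=0}^N\binom Nj\varphi_u(s+N-2j).$$
Use the first form for $s=t-d$ and the second for $s=t+d$. Since $1-(t-d)+N=d-g+N=\ell$ and $1-(t+d)-N=-(g+d+N)=-(2g+\ell)$,
$$F=\sum_{j=0}^N\binom Nj\big[f(\ell-2j)+f(-2g-\ell+2j)\big]=\sum_{j=0}^N\binom Nj\,G(\ell-2j). \tag{4}$$
Here $\ell-2j\ge\ell-2N=d-N-g\ge-g$, so all arguments are in the range where $G$ is nondecreasing.

**Step 2: the first attempt.** If $w(V)\ge\ell$, then (3) with $U=V$ gives $y_V\le n_V$, so $|X_V|\le f(n_V)$. If this were true for all $V$, each complementary pair would contribute at most $f(n_V)+f(n_{V^c})=G(n_V)$. There are $2^N$ pairs, and (4) has $2^N$ terms. Few pairs have a member of small weight, since $w(V)\ge2|V|$, and one could compare the two sums term by term.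

This stops at the family
$$\mathcal S=\{V\subseteq[h]:\ w(V)<\ell\},$$
because for $V\in\mathcal S$ inequality (3) says nothing about the pair $(V,V)$. And the estimate is false there.

*Example.* Let $w=(2,2,1,1)$, $n=6$, $k=4$, $t=4$. Then $d=3$, $m=3$, $F=\kappa(3,1)+\kappa(3,7)=4$, and $h=u=2$, $N=1$, $W=4$, $g=3$, $\ell=1$, $\mathcal S=\{\emptyset\}$. The family of all $x\supseteq\{1,2\}$ has four members, satisfies $w(x\cap y)\ge4$, and is closed, since no heavy coordinate is missing. Here $X_\emptyset=Q_2$, so $\alpha=-1$ and $y_\emptyset=2$, while $n_\emptyset=1$ and $f(n_\emptyset)=\varphi_2(0)=3<4=|X_\emptyset|$. The pairwise bound would be $G(1)$ for the pair $\{\emptyset,\{1,2\}\}$ and $G(-3)$ for the pair $\{\{1\},\{2\}\}$; now $G(1)=f(1)+f(-7)=3$ and $G(-3)=2f(-3)=2\varphi_2(4)=0$, in total $3$. But the family has $4$ members. The target (4) is $G(1)+G(-1)=3+f(-1)+f(-5)=3+\varphi_2(2)+\varphi_2(6)=3+1+0=4$.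

So a slice over a light $V$ can exceed $f(n_V)$, and somebody has to pay. In the example the pair $\{\{1\},\{2\}\}$ has room. By (3), an excess at one $V_0$ depresses *all* slices outside $\mathcal S$ by the same amount, two of them in each pair outside $\mathcal S$; Lemma 8 is made for one argument raised by $\delta$ and two lowered by $\delta$.

## 10. Letting middle pairs pay for the excess

**Step 1: one parameter controls all excesses.** Let $D_V=y_V-n_V$, $\mathcal E=\{V:D_V>0\}$ and $\delta=\max(0,\max_VD_V)$. Inequality (3) says $D_V+D_U\le0$ whenever $w(V\cup U)\ge\ell$. So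
$$w(V\cup U)<\ell\quad\text{for all }V,U\in\mathcal E\ (\text{including }V=U), \tag{5}$$
and in particular $\mathcal E\subseteq\mathcal S$. If $\delta>0$ is attained at $V_0$ and $U\notin\mathcal S$, then $w(V_0\cup U)\ge w(U)\ge\ell$, so $D_U\le-\delta$. If $\delta=0$, then $D_U\le0=-\delta$. Thus
$$y_V\le n_V+\delta\ (V\in\mathcal E),\qquad y_V\le n_V\ (V\in\mathcal S\setminus\mathcal E),\qquad y_U\le n_U-\delta\ (U\notin\mathcal S). \tag{6}$$

**Step 2: three kinds of complementary pairs.** If $V\in\mathcal S$, then $w(V^c)>W-\ell=g\ge\ell$, so $V^c\notin\mathcal S$. Hence the $2^N$ complementary pairs consist of $|\mathcal S|$ pairs $\{V,V^c\}$ with $V\in\mathcal S$, and $2^N-|\mathcal S|$ *middle* pairs with both members outside $\mathcal S$. In Section 12 we shall prove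
$$|\mathcal E|\le2^N-|\mathcal S|. \tag{7}$$
Accept this for the moment, and assign to the sets $V\in\mathcal E$ distinct middle pairs $\{U,U^c\}$.

**Step 3: bound each group.** The aim is a bound by values of $G$ in which $\delta$ has disappeared. Recall that $f$ is nondecreasing, with $f(-\infty)=0$.

For $V\in\mathcal S\setminus\mathcal E$, (6) gives $f(y_V)+f(y_{V^c})\le f(n_V)+f(-2g-n_V)=G(n_V)$.

For an unassigned middle pair, $f(y_U)+f(y_{U^c})\le f(n_U)+f(n_{U^c})=G(n_U)=G(n_{U^c})=G(\max(n_U,n_{U^c}))$.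

For $V\in\mathcal E$ with its assigned pair $\{U,U^c\}$, apply Lemma 8 to $n_V+\delta$, $n_U-\delta$, $n_{U^c}-\delta$. The pair sums are $n_V+n_U=2\ell-2w(V)-2w(U)\le0$, since $w(U)\ge\ell$; likewise $n_V+n_{U^c}\le0$; and $-2g-2\delta\le0$. The total sum is $n_V-2g-\delta$. Also $y_{V^c}\le n_{V^c}-\delta=-2g-n_V-\delta$. Therefore
$$f(y_V)+f(y_U)+f(y_{U^c})+f(y_{V^c})\le2^u+f(n_V-2g-\delta)+f(-2g-n_V-\delta)$$
$$\le f(n_V)+f(-n_V)+f(-2g+n_V)+f(-2g-n_V)=G(n_V)+G(-n_V),$$
where we dropped $\delta$ by monotonicity and wrote $2^u=f(n_V)+f(-n_V)$.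

**Step 4: the resulting sum.** Let $\Lambda$ be the multiset consisting of

* $n_V=\ell-2w(V)$ for $V\in\mathcal S$,
* $-n_V=2w(V)-\ell$ for $V\in\mathcal E$,
* $\max(n_U,n_{U^c})$ for the unassigned middle pairs $\{U,U^c\}$.

It has $|\mathcal S|+|\mathcal E|+(2^N-|\mathcal S|-|\mathcal E|)=2^N$ elements, and
$$|\mathcal F|=\sum_V f(y_V)\le\sum_{z\in\Lambda}G(z). \tag{8}$$
All elements are at least $-g$: if $V\in\mathcal S$, then $w(V)\le\ell-1$ and $\ell\ge1$, so both $\ell-2w(V)$ and $2w(V)-\ell$ are at least $-\ell\ge-g$; an element of the third type is at least the mean $\frac12(n_U+n_{U^c})=-g$.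

*Example, continued.* With $\mathcal E=\mathcal S=\{\emptyset\}$ and the middle pair $\{\{1\},\{2\}\}$ assigned to $\emptyset$, we get $\Lambda=\{1,-1\}$ and the bound $G(1)+G(-1)=4$, which is the true value.

**Step 5: what is left.** Let $T$ be the multiset of the numbers $\ell-2j$ with multiplicity $\binom Nj$, $0\le j\le N$; by (4), $F=\sum_{z\in T}G(z)$. Both $T$ and $\Lambda$ have $2^N$ elements, all in $[-g,\infty)$, where $G$ is nondecreasing. So $|\mathcal F|\le F$ follows once, for every $r\le2^N$, the $r$-th largest element of $\Lambda$ is at most the $r$-th largest element of $T$. For this it suffices that no element of $\Lambda$ exceeds $\ell$ and that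
$$\#\{z\in\Lambda:\ z>\ell-2i-2\}\le s_i:=\sum_{j\le i}\binom Nj\qquad(0\le i\le N-1). \tag{9}$$
Indeed, the largest element of $T$ is $\ell$, and $s_0=1$. For $s_i<r\le s_{i+1}$ the $r$-th largest element of $T$ is $\ell-2i-2$, and by (9) at most $s_i<r$ elements of $\Lambda$ exceed it.

No element of $\Lambda$ exceeds $\ell$: all $n_V\le\ell$, and for $V\in\mathcal E\subseteq\mathcal S$ we have $2w(V)-\ell\le2(\ell-1)-\ell<\ell$. So Theorem 2 for $h,u\ge1$ is reduced to the two counting statements (7) and (9). In both, sets in $\mathcal E$ have small pairwise distance, so Corollary 7(b) bounds their number, and one needs an inequality between binomial sums.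

## 11. Binomial sums

Let $N\ge1$, $c_j=\binom Nj$, $s_i=\sum_{j\le i}c_j$ with $s_{-1}=0$, and
$$K(2e)=\sum_{j\le e}\binom{N+1}j=s_e+s_{e-1},\qquad K(2e+1)=2s_e .$$
So $K(x)$ is the bound of Corollary 7(b) in $2^{[N+1]}$. Recall that $c_a\le c_b$ if $0\le a\le b\le N-a$. The symbol $[i\text{ odd}]$ is $1$ if $i$ is odd and $0$ otherwise.

**Lemma 9.** Let $0\le i\le N-1$, $i_0=\lfloor i/2\rfloor$.
(i) $s_i-(s_{i_0}+s_{i_0-1})\ge c_{i_0}-1+[i\text{ odd}]\,c_i$.
(ii) If $i\ge1$ and $x$ is an integer with $0\le x\le\min\big(2\lfloor\frac{i-1}2\rfloor,\frac{N-1}2\big)$, then $s_{i_0}+s_{i_0-1}+K(x)\le s_i$.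
(iii) With $i_0=\lfloor\frac{N-1}2\rfloor$ instead: $s_{i_0}+s_{i_0-1}+K(x)\le2^N$ for all integers $0\le x\le\frac{N-1}2$.

**Step 1: proof of (i).** As $2i_0+1\le i+1\le N$, we have $c_{i_0+1+r}\ge c_{i_0-r}$ for $0\le r\le i_0-1$. Summing over $r$, $c_{i_0+1}+\dots+c_{2i_0}\ge c_1+\dots+c_{i_0}=s_{i_0}-1$. Since $i$ is $2i_0$ or $2i_0+1$, $s_i\ge s_{i_0}+(s_{i_0}-1)+[i\text{ odd}]c_i$. Subtract $s_{i_0}+s_{i_0-1}$ and use $s_{i_0}-s_{i_0-1}=c_{i_0}$.

**Step 2: two geometric-series estimates.** They say that a single later binomial coefficient beats $K(x)$ when $N\ge2x+1$.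

(A) *If $e\ge1$ and $N\ge4e+1$, then $s_e+s_{e-1}\le c_{e+1}-1$.* For $1\le j\le e$,
$$\binom{N+1}{j-1}\Big/\binom{N+1}j=\frac j{N+2-j}\le\frac e{3e+3}<\frac13,$$
so $s_e+s_{e-1}=\sum_{j\le e}\binom{N+1}j<\frac32\binom{N+1}e$. Next,
$$c_{e+1}\Big/\binom{N+1}e=\frac{(N+1-e)(N-e)}{(e+1)(N+1)}$$
increases in $N$, so it is at least $\frac{(3e+2)(3e+1)}{(e+1)(4e+2)}\ge\frac53$; the last inequality is equivalent to $7e^2-3e-4=(7e+4)(e-1)\ge0$. So the difference $c_{e+1}-(s_e+s_{e-1})$ exceeds $\frac16\binom{N+1}e\ge\frac{N+1}6\ge1$, because $N\ge5$.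

(B) *If $e\ge1$ and $N\ge4e+3$, then $2s_e\le3c_e\le c_{e+1}$ and $2s_e\le c_{e+2}-1$.* For $1\le j\le e$, $c_{j-1}/c_j=\frac j{N-j+1}\le\frac e{3e+4}<\frac13$, so $s_e<\frac32c_e$. Also $c_{e+1}/c_e=\frac{N-e}{e+1}\ge3$, and $c_{e+2}/c_{e+1}=\frac{N-e-1}{e+2}\ge\frac{3e+2}{e+2}\ge\frac53$. So $c_{e+2}\ge5c_e\ge3c_e+1\ge2s_e+1$.

**Step 3: a common case for (ii).** By (i) it suffices for (ii) to show $K(x)\le c_{i_0}-1+[i\text{ odd}]c_i$. Note that $N\ge2x+1$. We first show:

(E) *If $i_0\ge1$, $2i_0+1\le N$, $0\le x\le2i_0-2$ and $N\ge2x+1$, then $K(x)\le c_{i_0}-1$.* Here $N\ge3$ and $c_{i_0}\ge N\ge3$. Let $x=2e$. Then $e\le i_0-1$ and $N\ge4e+1$. For $e=0$, $K=1\le c_{i_0}-1$. For $e\ge1$, (A) gives $K\le c_{e+1}-1\le c_{i_0}-1$. Let $x=2e+1$. Then $e\le i_0-2$ and $N\ge4e+3$. For $e=0$, $K=2\le c_{i_0}-1$. For $e\ge1$, (B) gives $K\le c_{e+2}-1\le c_{i_0}-1$.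

**Step 4: proof of (ii).** If $i=2i_0$, then $i_0\ge1$, $x\le2i_0-2$, $2i_0+1\le N$, and (E) applies. If $i=2i_0+1$, then $x\le2i_0$, $N\ge2i_0+2$, and $c_i\ge N$ since $1\le i\le N-1$. There are three possibilities.

* $x\le2i_0-2$ (so $i_0\ge1$): use (E).
* $x=2i_0$: if $i_0=0$, then $K=1\le N=c_i=c_{i_0}-1+c_i$. If $i_0\ge1$, then $N\ge4i_0+1$, and (A) with $e=i_0$ gives $K\le c_{i_0+1}-1\le c_{2i_0+1}-1=c_i-1$, since $(i_0+1)+(2i_0+1)=3i_0+2\le4i_0+1\le N$.
* $x=2i_0-1$ (so $i_0\ge1$): put $e=i_0-1$; then $N\ge2x+1=4e+3$. If $e=0$, $K=2\le c_i\le c_{i_0}-1+c_i$. If $e\ge1$, (B) gives $K\le c_{e+1}=c_{i_0}\le c_{i_0}-1+c_i$.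

**Step 5: proof of (iii).** For $N\ge4$ we have $2\lfloor\frac{N-2}2\rfloor\ge\lfloor\frac{N-1}2\rfloor$ (for $N=4$ this is $2\ge1$; for $N\ge5$, $2\lfloor\frac{N-2}2\rfloor\ge N-3\ge\frac{N-1}2$). So (ii) with $i=N-1$ bounds the left side by $s_{N-1}=2^N-1$. For $N=1$: $i_0=x=0$ and $1+1\le2$. For $N=2$: $i_0=x=0$ and $1+1\le4$. For $N=3$: $i_0=1$, $x\le1$, and $5+K(x)\le5+2\le8$. $\square$

The case $N=1$ of (iii) holds with equality; it is the case of the running example, where the one middle pair is used up.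

## 12. Counting excess slices, and the case without units

**Step 1: the case $u=0$.** This side case uses only Lemma 9(i). Here $h=k$, $N=m\ge1$ and $n=W$. Complements $V,V'$ of members of $\mathcal F$ satisfy $w(V\cup V')\le n-t=W-g-1=\ell-1$. As $\mathcal F\ne\emptyset$, $\ell\ge1$; as all weights are at least $2$,
$$|V\triangle V'|\le|V\cup V'|\le a:=\Big\lfloor\frac{\ell-1}2\Big\rfloor\le\frac{N-1}2 .$$
By Corollary 7(b) in $2^{[N+1]}$, $|\mathcal F|\le K(a)$.

Next, $K(a)\le s_a$ by Lemma 9(i) with $i=a\le N-1$: for $a=2e$, $s_a-K(a)\ge c_e-1\ge0$; for $a=2e+1$, $s_a\ge s_e+s_{e-1}+c_e-1+c_a=2s_e-1+c_a\ge2s_e=K(a)$.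

Finally, $m-(t-d)=N-g-1+d=\ell-1$. If $\ell$ is odd, $\ell-1=2a$ and $m+(t-d)=2(m-a)$, so $\kappa(m,t-d)=\sum_{j\le a}\binom mj=s_a$. If $\ell$ is even, $\ell-1=2a+1$ and $m+(t-d)=2(m-1-a)+1$, so
$$\kappa(m,t-d)=2\sum_{j\le a}\binom{m-1}j\ge\sum_{j\le a}\Big[\binom{m-1}j+\binom{m-1}{j-1}\Big]=s_a .$$
Hence $|\mathcal F|\le\kappa(m,t-d)\le F$.

From now on $h\ge1$ and $u\ge1$, as in Sections 8–10.

**Step 2: there are enough middle pairs.** We prove (7). If $\mathcal E=\emptyset$, it says $|\mathcal S|\le2^N$, which is clear, as each complementary pair contains at most one member of $\mathcal S$. Otherwise $\mathcal S\ne\emptyset$, so $\ell\ge1$ and $N\ge\ell\ge1$. Heavy weights are at least $2$, so $V\in\mathcal S$ implies $|V|\le\frac{\ell-1}2\le\frac{N-1}2$. With $i_0=\lfloor\frac{N-1}2\rfloor$,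
$$|\mathcal S|\le\sum_{j\le i_0}\binom{N+1}j=s_{i_0}+s_{i_0-1}.$$
For $V,U\in\mathcal E$, (5) gives $w(V\cup U)\le\ell-1$, so $|V\triangle U|\le|V\cup U|\le\frac{\ell-1}2\le\frac{N-1}2$, and Corollary 7(b) gives $|\mathcal E|\le K(\lfloor\frac{N-1}2\rfloor)$. By Lemma 9(iii), $|\mathcal S|+|\mathcal E|\le2^N$, which is (7).

**Step 3: the elements of $\Lambda$ from $\mathcal S$ and from unassigned middle pairs.** We turn to (9); let $0\le i\le N-1$ and $i_0=\lfloor i/2\rfloor$. The elements of the first and third types are attached to distinct complementary pairs, and each equals $\ell-2w(V)$ where $V$ is a lighter member of its pair (for $V\in\mathcal S$ we saw $w(V^c)>g\ge\ell>w(V)$). Such an element exceeds $\ell-2i-2$ iff $w(V)\le i$, and then $|V|\le i/2$. So at most $\sum_{j\le i_0}\binom{N+1}j=s_{i_0}+s_{i_0-1}$ of them count.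

**Step 4: the elements of $\Lambda$ from $\mathcal E$.** The element $2w(V)-\ell$ with $V\in\mathcal E$ exceeds $\ell-2i-2$ iff $V$ lies in
$$\mathcal E(i)=\{V\in\mathcal E:\ w(V)\ge\ell-i\}.$$
For $i=0$ this is empty, since $\mathcal E\subseteq\mathcal S$, and the total count is at most $s_0+s_{-1}=1=s_0$.

Let $1\le i\le N-1$ and put $x=\min\big(2\lfloor\frac{i-1}2\rfloor,\lfloor\frac{N-1}2\rfloor\big)$, so $0\le x<h$. Let $V,U\in\mathcal E(i)$. The union is light by (5) and $U$ is not too light, so
$$w(V\setminus U)=w(V\cup U)-w(U)\le(\ell-1)-(\ell-i)=i-1 .$$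
Hence $|V\setminus U|\le\lfloor\frac{i-1}2\rfloor$, and symmetrically for $U\setminus V$; so $|V\triangle U|\le2\lfloor\frac{i-1}2\rfloor$. Also $|V\triangle U|\le|V\cup U|\le\frac{\ell-1}2\le\frac{N-1}2$. Thus $|V\triangle U|\le x$, and Corollary 7(b) gives $|\mathcal E(i)|\le K(x)$.

**Step 5: conclusion.** The number of elements of $\Lambda$ exceeding $\ell-2i-2$ is at most $s_{i_0}+s_{i_0-1}+K(x)$, which is at most $s_i$ by Lemma 9(ii). This is (9). By Section 10, Step 5, $|\mathcal F|\le\sum_{z\in\Lambda}G(z)\le\sum_{z\in T}G(z)=F$. Theorem 2 is proved, and with it, by Section 4, Step 5, Theorems 1 and 3. $\blacksquare$
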